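# Free additive convolution of symmetric unimodal laws

## 1. Symmetric unimodal laws are closed under free convolution

**Theorem 1.** If $\mu$ and $\nu$ are symmetric unimodal probability measures on $\mathbb R$, then $\mu\boxplus\nu$ is symmetric unimodal.

Let us unpack the words.

**Definition (unimodal).** A Borel measure $\mu$ on $\mathbb R$ is *unimodal* if there are $a\in\mathbb R$ and a function $f:\mathbb R\to[0,\infty)$, non-decreasing on $(-\infty,a)$ and non-increasing on $(a,\infty)$, such that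
$$\mu(dx)=\mu(\{a\})\,\delta_a+f(x)\,dx .$$

The point $a$ is called a mode. It need not be unique: the uniform law on $[-1,1]$ has density $\frac12 1_{[-1,1]}$, and every $a\in[-1,1]$ is a mode. An atom is allowed, but only at the mode, and there is no other singular part. In particular $\delta_0$ is unimodal (with $f=0$).

**Definition (symmetric unimodal).** A probability measure $\mu$ is *symmetric* if $\mu(-B)=\mu(B)$ for all Borel $B$. It is *symmetric unimodal*, abbreviated **s.u.**, if it is both symmetric and unimodal.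

**Definition (free convolution).** $\mu\boxplus\nu$ is the distribution of $X+Y$, where $X,Y$ are freely independent self-adjoint operators with distributions $\mu,\nu$. Equivalently, it is the probability measure whose Voiculescu transform is the sum of those of $\mu$ and $\nu$. We shall use only this analytic description, which is recalled in Section 2.

So the theorem says: if two bell-shaped symmetric laws are added freely, the result is again a symmetric law with at most one hump, at $0$. The statement appears as a conjecture in "Unimodality for Classical and Free Brownian Motions with Initial Distributions" (http://www.kurims.kyoto-u.ac.jp/%7Ekyodo/kokyuroku/contents/pdf/2123-05.pdf), next to three facts that frame it.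

1. The classical convolution of two s.u. laws is s.u.
2. If $\mu$ is s.u., then so is $\mu\boxplus S(0,t)$ for every $t>0$, where $S(0,t)(dx)=\frac1{2\pi t}\sqrt{4t-x^2}\,1_{(-2\sqrt t,2\sqrt t)}(x)\,dx$ is the semicircle law.
3. There are two unimodal laws whose free convolution is not unimodal.

By the third fact, symmetry cannot simply be dropped. We shall see in Section 3 that unimodality cannot be dropped either. We use none of the three facts in the proof; the first is reproved in Section 4 because its proof is the natural first thing to imitate.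

## 2. Cauchy transforms, Voiculescu transforms, subordination

Write $\mathbb C^+=\{\operatorname{Im}z>0\}$ and let
$$Q=\{\operatorname{Re}z>0,\ \operatorname{Im}z>0\}$$
be the open first quadrant. For a probability measure $\mu$ put
$$G_\mu(z)=\int\frac{\mu(du)}{z-u},\qquad F_\mu(z)=\frac1{G_\mu(z)},\qquad z\in\mathbb C^+ .$$
Since $\operatorname{Im}G_\mu<0$ on $\mathbb C^+$, $F_\mu$ is an analytic map $\mathbb C^+\to\mathbb C^+$. By dominated convergence $iy\,G_\mu(iy)\to1$, so $F_\mu(iy)/(iy)\to1$ as $y\to\infty$.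

**Nontangential behavior at infinity.** An analytic $\omega:\mathbb C^+\to\mathbb C^+$ has a Nevanlinna representation
$$\omega(z)=\alpha+\beta z+\int\frac{1+uz}{u-z}\,\rho(du),\qquad \alpha\in\mathbb R,\ \beta\ge0,\ \rho\text{ a finite positive measure}.$$
We claim that $\omega(z)/z\to\beta$ as $z\to\infty$ in any sector $\{|\operatorname{Re}z|\le c\operatorname{Im}z\}$. Put $K=\sqrt{1+c^2}$. In the sector $|u-z|\ge\operatorname{Im}z\ge|z|/K$ for real $u$, hence $|u|\le|u-z|+|z|\le(1+K)|u-z|$. For $|z|\ge1$ this gives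
$$\Big|\frac{1+uz}{z(u-z)}\Big|\le\frac1{|z||u-z|}+\frac{|u|}{|u-z|}\le K+1+K .$$
For fixed $u$ the quotient tends to $0$ as $z\to\infty$, and dominated convergence gives the claim. In particular, if $\omega(iy)/(iy)\to1$, then $\beta=1$ and $\omega(z)/z\to1$ nontangentially. This applies to $F_\mu$. Since $\operatorname{Im}\frac{1+uz}{u-z}=\frac{(1+u^2)\operatorname{Im}z}{|u-z|^2}\ge0$, it also gives $\operatorname{Im}F_\mu(z)\ge\operatorname{Im}z$.

**Voiculescu transform.** On a truncated cone $\{|\operatorname{Re}w|<\alpha\operatorname{Im}w,\ \operatorname{Im}w>\beta\}$ (with $\beta$ large) $F_\mu$ has an analytic inverse $F_\mu^{-1}$ with $F_\mu^{-1}(w)/w\to1$. The Voiculescu transform is $\phi_\mu(w)=F_\mu^{-1}(w)-w$. It determines $\mu$, and $\phi_{\mu\boxplus\nu}=\phi_\mu+\phi_\nu$ where both sides are defined.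

Four examples will accompany us.

* For $\delta_0$: $G=1/z$, $F=z$, $\phi=0$. So $\mu\boxplus\delta_0=\mu$.
* For $S(0,t)$: $G$ solves $tG^2-zG+1=0$, that is, $z=F+t/F$. So $F^{-1}(w)=w+t/w$ and $\phi(w)=t/w$.
* For the Cauchy law with density $\frac1\pi\frac{\gamma}{x^2+\gamma^2}$, $\gamma>0$: $G=1/(z+i\gamma)$, $F=z+i\gamma$, $\phi=-i\gamma$.
* For $b=\frac12(\delta_{-1}+\delta_1)$: $G=z/(z^2-1)$, $F=z-1/z$. Solving $z^2-wz-1=0$ for the root with $z/w\to 1$ gives $\phi(w)=\frac12(\sqrt{w^2+4}-w)$.

**Free convolution respects reflection.** Let $J(z)=-\bar z$, an involution of $\mathbb C^+$, and let $\check\mu(B)=\mu(-B)$. Then $G_{\check\mu}(z)=\int\frac{\mu(du)}{z+u}=-\overline{G_\mu(-\bar z)}$, so $F_{\check\mu}=J\circ F_\mu\circ J$. Truncated cones are invariant under $J$, so $F_{\check\mu}^{-1}=J\circ F_\mu^{-1}\circ J$, and since $J$ is additive, $\phi_{\check\mu}=J\circ\phi_\mu\circ J$. As $\phi$ determines the measure, $\mu$ is symmetric if and only if $\phi_\mu=J\circ\phi_\mu\circ J$. This relation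 is preserved under sums. Hence *the free convolution of two symmetric laws is symmetric*. We also record that for symmetric $\mu$
$$G_\mu(-\bar z)=-\overline{G_\mu(z)};\quad\text{in particular } G_\mu(iy)\in i\mathbb R .$$

**Subordination** (Voiculescu; Biane, Math. Z. 227 (1998); Belinschi–Bercovici, J. Anal. Math. 101 (2007)). This is the one deep tool we cite. For probability measures $\mu_1,\mu_2$ and $\sigma=\mu_1\boxplus\mu_2$ there are analytic $\omega_1,\omega_2:\mathbb C^+\to\mathbb C^+$ with $\omega_j(iy)/(iy)\to1$ as $y\to\infty$ and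
$$G_\sigma(z)=G_{\mu_1}(\omega_1(z))=G_{\mu_2}(\omega_2(z)),\qquad \omega_1(z)+\omega_2(z)=z+F_\sigma(z). \tag{1}$$
By the above, $\omega_j(z)/z\to1$ nontangentially.

Two examples. If $\mu_2=\delta_0$, then $\sigma=\mu_1$, $\omega_1(z)=z$ and $\omega_2(z)=F_{\mu_1}(z)$. If $\mu_2$ is the Cauchy law with parameter $\gamma$, then $\omega_1(z)=z+i\gamma$ and $\omega_2(z)=F_{\mu_1}(z+i\gamma)-i\gamma$, with $G_\sigma(z)=G_{\mu_1}(z+i\gamma)$. Indeed $\operatorname{Im}\omega_2(z)\ge\operatorname{Im}z>0$, $G_{\mu_2}(\omega_2)=1/(\omega_2+i\gamma)=G_{\mu_1}(z+i\gamma)$, and $\omega_1+\omega_2=z+F_{\mu_1}(z+i\gamma)$.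

## 3. Four free convolutions by hand

*Two semicircles.* $\phi=t/w+s/w$, so $S(0,t)\boxplus S(0,s)=S(0,t+s)$, which is s.u.

*A Cauchy summand.* By the last example, $G_\sigma(z)=G_\mu(z+i\gamma)$, which is also the Cauchy transform of the classical convolution of $\mu$ with the Cauchy law. So this case of Theorem 1 is classical.

*Two coins.* For $b=\frac12(\delta_{-1}+\delta_1)$ we get $2\phi_b(w)=\sqrt{w^2+4}-w$, so $F_{b\boxplus b}^{-1}(w)=\sqrt{w^2+4}$ and $G_{b\boxplus b}(z)=1/\sqrt{z^2-4}$. This is the arcsine law with density $\frac1{\pi\sqrt{4-x^2}}$ on $(-2,2)$. The density is strictly decreasing on $(-2,0)$ and strictly increasing on $(0,2)$, so no point can be a mode. Symmetry alone does not give Theorem 1.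

*Two uniform laws on $[-1,1]$.* Here $g=G(z)=\frac12\log\frac{z+1}{z-1}$ means $z=\coth g$, so $\phi(w)=\coth(1/w)-w$. For $\sigma=u_1\boxplus u_1$ the value $g=G_\sigma(z)$ therefore satisfies, for $z$ near infinity in a cone,
$$z=2\coth g-\frac1g .$$
Now $G_\sigma$ is given only implicitly, and it is no longer visible whether the density decreases on the right half-line. Differentiating in $g$ gives $1/G_\sigma'(z)=\frac1{g^2}-\frac2{\sinh^2g}$, a difference of two competing terms. This competition is the heart of the matter and returns in Section 6.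

## 4. Mixtures of uniform laws, and why the classical argument does not transfer

Let $u_a$ be the uniform law on $[-a,a]$ for $a>0$, and $u_0=\delta_0$.

**Lemma 1 (Khintchine).** $\mu$ is s.u. if and only if $\mu=\int_{[0,\infty)}u_a\,\tau(da)$ for a probability measure $\tau$ on $[0,\infty)$. Here $\mu=\delta_0$ if and only if $\tau=\delta_0$.

*Proof.* If $\mu=\int u_a\,\tau(da)$, then $\mu=\tau(\{0\})\delta_0+f\,dx$ with $f(x)=\int_{(|x|,\infty)}\frac{\tau(da)}{2a}$ for $x\ne0$. This $f$ is finite (at most $\frac1{2|x|}$), even, and non-increasing on $(0,\infty)$; set $f(0)=0$. So $\mu$ is s.u.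

Conversely let $\mu$ be s.u. with mode $a$ and density part $f$. We first move the mode to $0$. If $a=0$, then $f(x)=f(-x)$ a.e. by symmetry, so we may replace $f(x)$ by $\frac12(f(x)+f(-x))$, which is even and non-increasing on $(0,\infty)$. If $a\neq0$, there is no atom at $a$, because otherwise $-a\ne a$ would also be an atom, and $a$ is the only possible one. By reflection take $a>0$. Then $f$ is non-decreasing on $(-\infty,0)$, and since $f(x)=f(-x)$ a.e., $x\mapsto f(-|x|)$ is a version of the density which is even and non-increasing on $(0,\infty)$. In all cases $\mu=\mu(\{0\})\delta_0+f\,dx$ with $f$ even and non-increasing on $(0,\infty)$. We take $f$ right-continuous there, which changes it on a countable set only.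

By integrability $f\to0$ at $\infty$. Let $-df$ be the measure on $(0,\infty)$ with $-df((p,q])=f(p)-f(q)$, and put $\tau(da)=\mu(\{0\})\delta_0+2a\,(-df(a))$. For $x>0$,
$$f(x)=\int_{(x,\infty)}(-df(a))=\int_{(x,\infty)}\frac1{2a}\,\tau(da),$$
so $\mu=\int u_a\,\tau(da)$. By Fubini $\int2a\,(-df(a))=2\int_0^\infty\!\int_{(x,\infty)}(-df(a))\,dx=2\int_0^\infty f\,dx=1-\mu(\{0\})$, so $\tau$ has mass $1$. Finally, if $\tau((0,\infty))>0$ then $\mu$ has a nonzero absolutely continuous part, so $\mu=\delta_0$ exactly when $\tau=\delta_0$. $\square$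

**The classical argument.** Classical convolution is affine in each argument, so $\mu*\nu=\iint u_a*u_b\,\tau(da)\,\tau'(db)$. For $a,b>0$ the density of $u_a*u_b$ at $x$ is $\frac1{4ab}$ times the length of $[-a,a]\cap[x-b,x+b]$, which is even in $x$ and non-increasing in $|x|$. So each $u_a*u_b$ is s.u., and so is the mixture. This is fact 1.

**Where it stops for $\boxplus$.** Free convolution is not affine in its arguments. Since $\phi_{\delta_c}=c$, $\delta_c\boxplus\nu$ is the translate of $\nu$ by $c$. If $\boxplus$ were affine in the first argument, $b\boxplus b$ would be $\frac12(\delta_{-1}\boxplus b)+\frac12(\delta_1\boxplus b)=\frac14\delta_{-2}+\frac12\delta_0+\frac14\delta_2$, while we computed the arcsine law. So knowing $u_a\boxplus u_b$ for all $a,b$ tells us nothing directly about mixtures. Lemma 1 will still be essential, but for $G_\mu$, which *is* affine in $\mu$.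

## 5. The sign of $\operatorname{Im}G'$ on the first quadrant

The aim of this section is to turn "s.u." into a sign condition on Cauchy transforms.

By Lemma 1, for s.u. $\mu$ we have $G_\mu=\int U_a\,\tau(da)$ with $U_0(z)=\frac1z$ and, for $a>0$,
$$U_a(z)=\frac1{2a}\int_{-a}^a\frac{du}{z-u}=\frac1{2a}\log\frac{z+a}{z-a};\qquad U_a'(z)=-\frac1{z^2-a^2}\quad(a\ge0). \tag{2}$$
For $y=\operatorname{Im}z>0$ we have $|U_a(z)|\le1/y$ and $|z^2-a^2|=|z-a||z+a|\ge y^2$, so $G_\mu'=\int U_a'\,\tau(da)$.

**Lemma 2.** Let $\mu$ be s.u. On $Q$, $\operatorname{Re}G_\mu>0$ and $\operatorname{Im}G_\mu'>0$. Moreover, for $z\in\mathbb C^+$ the sign of $\operatorname{Re}G_\mu(z)$ equals the sign of $\operatorname{Re}z$.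

*Proof.* Let $z=x+iy\in Q$. For $a>0$, $\operatorname{Re}U_a(z)=\frac1{2a}\log\frac{|z+a|}{|z-a|}>0$ because $|z+a|>|z-a|$; for $a=0$, $\operatorname{Re}\frac1z>0$. Also $\operatorname{Im}U_a'(z)=\frac{\operatorname{Im}z^2}{|z^2-a^2|^2}=\frac{2xy}{|z^2-a^2|^2}>0$. Integrate against $\tau$. The last statement follows from $G_\mu(-\bar z)=-\overline{G_\mu(z)}$. $\square$

**Lemma 3.** If $\sigma$ is a symmetric probability measure and $\operatorname{Im}G_\sigma'\ge0$ on $Q$, then $\sigma$ is s.u.

*Proof.* For $y>0$ the function $P_y(x)=-\frac1\pi\operatorname{Im}G_\sigma(x+iy)$ is the density of $\sigma*\mathrm{Cauchy}(y)$, and for $x>0$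
$$P_y'(x)=-\frac1\pi\operatorname{Im}G_\sigma'(x+iy)\le0 .$$
So the distribution function $H_y$ of $\sigma*\mathrm{Cauchy}(y)$ is concave on $(0,\infty)$. As $y\downarrow0$, $H_y\to H$ at the continuity points of the distribution function $H$ of $\sigma$. Let $0<p<q$, $s\in(0,1)$, $m=sp+(1-s)q$. For all but countably many $\varepsilon>0$ the points $p+\varepsilon$, $q+\varepsilon$, $m+\varepsilon$ are continuity points of $H$, so $H(m+\varepsilon)\ge sH(p+\varepsilon)+(1-s)H(q+\varepsilon)$. Let $\varepsilon\downarrow0$ along such values: by right-continuity, $H$ is concave on $(0,\infty)$. Hence $\sigma|_{(0,\infty)}$ is absolutely continuous with a non-increasing density. By symmetry $\sigma|_{(-\infty,0)}$ has a non-decreasing density. So $\sigma$ is s.u. with mode $0$. $\square$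

Together: a symmetric law is s.u. if and only if $\operatorname{Im}G'\ge0$ on $Q$. To prove Theorem 1 we must show $\operatorname{Im}G_\sigma'\ge0$ on $Q$, or, what is more convenient since $\operatorname{Im}\frac1w=-\frac{\operatorname{Im}w}{|w|^2}$, that $\operatorname{Im}\frac1{G_\sigma'}\leq 0$.

## 6. The term $F^2$ and a quantity that adds up under subordination

Fix s.u. laws $\mu_1,\mu_2$, let $\sigma=\mu_1\boxplus\mu_2$, and write $G=G_\sigma$, $F=1/G$, $G_j=G_{\mu_j}$, with $\omega_j$ from (1). We know that $\sigma$ is symmetric. The natural plan is to differentiate (1) and use $\operatorname{Im}G_j'>0$ on $Q$. For this the points $\omega_j(z)$ must lie in $Q$.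

**Lemma 4.** $\omega_j(Q)\subset Q$ for $j=1,2$. Consequently $\operatorname{Re}G>0$ and $\operatorname{Re}F>0$ on $Q$.

*Proof.* Suppose $z\in Q$ and $\operatorname{Re}\omega_1(z)=0$. By Lemma 2, $G(z)=G_1(\omega_1(z))\in i\mathbb R$. So $G_2(\omega_2(z))=G(z)\in i\mathbb R$, and Lemma 2 again gives $\operatorname{Re}\omega_2(z)=0$. Also $F(z)\in i\mathbb R$. Then $\operatorname{Re}z=\operatorname{Re}(\omega_1+\omega_2-F)(z)=0$, a contradiction. So $\operatorname{Re}\omega_1$ has constant sign on the connected set $Q$, and it is positive because $\omega_1(z)/z\to1$ along $z=re^{i\pi/4}$, $r\to\infty$. The same argument works for $\omega_2$. Finally $\operatorname{Re}G=\operatorname{Re}G_1(\omega_1)>0$ on $Q$ by Lemma 2, and $\operatorname{Re}F=\operatorname{Re}G/|G|^2>0$. $\square$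

**Differentiating.** Let $z\in Q$. By Lemmas 2 and 4, $G_j'(\omega_j(z))\ne0$. From $G'=G_j'(\omega_j)\,\omega_j'$ and $\omega_1'+\omega_2'=1+F'=1-G'/G^2$ we get
$$G'\Big(\frac1{G_1'(\omega_1)}+\frac1{G_2'(\omega_2)}+\frac1{G^2}\Big)=1 .$$
So $G'(z)\ne0$ and
$$\frac1{G'}=\frac1{G_1'(\omega_1)}+\frac1{G_2'(\omega_2)}+F^2 . \tag{3}$$

**The obstruction.** We want $\operatorname{Im}\frac1{G'}\le0$. The first two terms on the right of (3) have negative imaginary part. But $\operatorname{Im}F^2=2\operatorname{Re}F\operatorname{Im}F>0$ on $Q$: the third term has the wrong sign. For $u_1\boxplus u_1$ these are exactly the terms $-\frac2{\sinh^2g}$ and $\frac1{g^2}$ of Section 3. The bare sign $\operatorname{Im}G_j'>0$ cannot decide who wins; we need a quantitative bound, and there is no room to be wasteful. Indeed for $\mu_2=\delta_0$ we have $\omega_2=F$ and $1/G_2'(\omega_2)=-F^2$, so the second term cancels the third exactly.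

**Sharing out the bad term.** Take imaginary parts in the second half of (1): $\operatorname{Im}F=\operatorname{Im}\omega_1+\operatorname{Im}\omega_2-\operatorname{Im}z$. So $\operatorname{Im}F^2=2\operatorname{Re}F\,(\operatorname{Im}\omega_1+\operatorname{Im}\omega_2)-2\operatorname{Im}z\operatorname{Re}F$, and $F(z)=1/G_j(\omega_j(z))$. Each summand $\mu_j$ can be charged for its own share, $2\operatorname{Im}\omega_j\operatorname{Re}\frac1{G_j(\omega_j)}$. This suggests the following quantity: for $z\in Q$ with $G_\mu'(z)\ne0$,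
$$T_\mu(z)=\operatorname{Im}\frac1{G_\mu'(z)}+2\operatorname{Im}z\,\operatorname{Re}\frac1{G_\mu(z)} . \tag{4}$$

**Lemma 5.** For $z\in Q$, $\;T_\sigma(z)=T_{\mu_1}(\omega_1(z))+T_{\mu_2}(\omega_2(z))$.

*Proof.* By (3) and the formula for $\operatorname{Im}F^2$,
$$\operatorname{Im}\frac1{G'}+2\operatorname{Im}z\operatorname{Re}F=\sum_{j=1}^2\Big[\operatorname{Im}\frac1{G_j'(\omega_j)}+2\operatorname{Im}\omega_j\operatorname{Re}F\Big],$$
and $F=1/G_j(\omega_j)$ in the $j$-th bracket. $\square$

So everything follows if $T_\mu\le0$ for each s.u. law. That is the key inequality.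

**Theorem 2.** Let $\mu$ be s.u. and $z=x+iy\in Q$. Then $\operatorname{Re}G_\mu(z)>0$, $\operatorname{Im}G_\mu'(z)>0$, and
$$\operatorname{Im}\frac1{G_\mu'(z)}+2y\,\operatorname{Re}\frac1{G_\mu(z)}\le0, \tag{5}$$
with strict inequality if $\mu\ne\delta_0$ and equality if $\mu=\delta_0$.

Let us test (5).

* For $\delta_0$: $\operatorname{Im}(-z^2)+2y\operatorname{Re}z=-2xy+2xy=0$.
* For the Cauchy law: $1/G'=-(z+i\gamma)^2$ and $1/G=z+i\gamma$, so $T=-2x(y+\gamma)+2yx=-2\gamma x<0$.
* For $S(0,t)$: $z=F+t/F=1/G+tG$, so $1/G'=t-F^2$ and $T=-2\operatorname{Re}F(\operatorname{Im}F-y)$. Here $F=z-tG$, so $\operatorname{Im}F-y=-t\operatorname{Im}G>0$. As $\operatorname{Re}F>0$, $T<0$.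
* For $u_1$ at $z=e^{i\pi/4}$: $1/G'=1-z^2=1-i$ and $G=\frac12\log(1+\sqrt2)-\frac{i\pi}4\approx0.441-0.785\,i$, so $T\approx-1+\sqrt2\cdot0.543\approx-0.23$.
* For the coin $b$, which is not s.u., at $z=e^{i\pi/4}$: $1/G'=-\frac{(z^2-1)^2}{z^2+1}=\frac{2i}{1+i}=1+i$ and $F=z-\frac1z=2i\sin\frac\pi4$, so $T=1>0$. The inequality does see unimodality.

## 7. Theorem 1 from the key inequality

**Proof of Theorem 1, given Theorem 2.** Let $\mu_1,\mu_2$ be s.u. and $\sigma=\mu_1\boxplus\mu_2$. By Section 2, $\sigma$ is symmetric. Let $z\in Q$. By Lemma 4 the points $\omega_j(z)$ lie in $Q$, so Lemma 5 and Theorem 2 give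
$$\operatorname{Im}\frac1{G'(z)}+2\operatorname{Im}z\,\operatorname{Re}F(z)=T_{\mu_1}(\omega_1(z))+T_{\mu_2}(\omega_2(z))\le0 . \tag{6}$$
Since $\operatorname{Re}F(z)>0$ by Lemma 4, $\operatorname{Im}\frac1{G'(z)}<0$, that is, $\operatorname{Im}G'(z)>0$. By Lemma 3, $\sigma$ is s.u. $\blacksquare$

What remains is Theorem 2, a statement about a single law.

## 8. The key inequality as a comparison of two suprema

The first two assertions of Theorem 2 are Lemma 2, and the case $\mu=\delta_0$ was computed above. We now prepare (5) for general $\mu=\int u_a\,\tau(da)$.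

**Step 1: normalize $|z|=1$.** Let $r=|z|$ and let $\mu_r$ be the dilation of $\mu$ by $1/r$, again s.u. Then $G_{\mu_r}(z/r)=rG_\mu(z)$ and $G_{\mu_r}'(z/r)=r^2G_\mu'(z)$. So both terms of (5) get multiplied by $r^{-2}$ when $(\mu,z)$ is replaced by $(\mu_r,z/r)$. We may therefore assume $x,y>0$, $x^2+y^2=1$.

**Step 2: write (5) in real terms.** Put $X=x^2-y^2=1-2y^2$ and $Y=2xy$, so that $z^2=X+iY$, and
$$N_a=|z^2-a^2|^2=(a^2-X)^2+Y^2=(1-a^2)^2+4y^2a^2=(1+a^2)^2-4x^2a^2 .$$
(All three equal $a^4-2Xa^2+1$, since $X=1-2y^2=2x^2-1$.) Write $U_a(z)=A_a-iB_a$, $G_\mu(z)=A-iB$, $G_\mu'(z)=C+iD$. By (2), $U_a'(z)=-\overline{(z^2-a^2)}/N_a=(a^2-X+iY)/N_a$, so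
$$A=\int A_a\,d\tau>0,\quad B=\int B_a\,d\tau,\quad C=\int\frac{a^2-X}{N_a}\,d\tau,\quad D=Y\int\frac{d\tau}{N_a}>0,$$
with all integrands bounded in $a$. Since $\operatorname{Im}\frac1{C+iD}=-\frac D{C^2+D^2}$ and $\operatorname{Re}\frac1{A-iB}=\frac A{A^2+B^2}$, (5) says $\frac D{C^2+D^2}\ge\frac{2yA}{A^2+B^2}$. Taking reciprocals and multiplying by $2xy=Y$, we see that (5) is equivalent to
$$x\,\frac{A^2+B^2}A\ \ge\ Y\,\frac{C^2+D^2}D, \tag{7}$$
and strictness in one is equivalent to strictness in the other.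

**Why checking $u_a$ is not enough.** One might verify (7) for each $u_a$ and integrate. But both sides of (7) are convex, not linear, functions of $\tau$: for a mixture each side is at most the average of the corresponding sides. Knowing that the average of the left sides dominates the average of the right sides then says nothing about the mixture. The way out is to write both convex functions as suprema of *linear* functions of $\tau$, and to compare those.

**Step 3: the left side as a supremum.** For $\Lambda\in\mathbb R$ put $\ell_\Lambda(a)=\frac{x^2-\Lambda^2}xA_a+2\Lambda B_a$. Then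
$$x\,\frac{A^2+B^2}A-\int\ell_\Lambda\,d\tau=\frac{xB^2}A+\frac{\Lambda^2A}x-2\Lambda B=\frac xA\Big(B-\frac{\Lambda A}x\Big)^2\ge0 . \tag{8}$$
So the left side of (7) is at least $\int\ell_\Lambda\,d\tau$ for *every* $\Lambda$ (and equals it for $\Lambda=xB/A$).

**Step 4: the right side as a supremum.** For $t\in\mathbb R$ put $r_t(a)=1-\frac{(t-a^2)^2}{N_a}$, a bounded function of $a$. With $k=t-X$ we have $t-a^2=k-(a^2-X)$, so $N_a-(t-a^2)^2=Y^2-k^2+2k(a^2-X)$ and
$$\int r_t\,d\tau=(Y^2-k^2)\frac DY+2kC .$$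
This is a concave quadratic in $k$ with maximum at $k=YC/D$, where its value is $YD-\frac{YC^2}D+\frac{2YC^2}D=Y\frac{C^2+D^2}D$. So
$$Y\,\frac{C^2+D^2}D=\int r_{t}\,d\tau\quad\text{for}\quad t=X+\frac{YC}D=\frac{\int a^2N_a^{-1}\,d\tau}{\int N_a^{-1}\,d\tau}\ \ge\ 0 . \tag{9}$$

**Step 5: the pointwise statement.** By (8) and (9), inequality (7) follows from the next proposition: take the $t$ of (9), take the $\Lambda$ belonging to it, and integrate (10) against $\tau$. If $\mu\ne\delta_0$, then $\tau((0,\infty))>0$ by Lemma 1, and strictness of (10) for $a>0$ gives strict inequality in (7), hence in (5).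

**Proposition 1.** Let $x,y>0$, $x^2+y^2=1$. For every $t\ge0$ there is $\Lambda\in\mathbb R$, depending on $t,x,y$ but not on $a$, such that
$$\ell_\Lambda(a)\ge r_t(a)\quad\text{for all }a\ge0,\ \text{strictly for }a>0 . \tag{10}$$

**Step 6: make (10) explicit.** *For $a=0$:* $U_0(z)=\bar z$, so $A_0=x$, $B_0=y$, $N_0=1$. The left side of (10) is $x^2-\Lambda^2+2\Lambda y=1-(\Lambda-y)^2$ and the right side is $1-t^2$. So (10) at $a=0$ reads $|\Lambda-y|\le t$.

*For $a>0$:* $|z\pm a|^2=1+a^2\pm2ax$, so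
$$A_a=\frac1{4a}\log\frac{1+a^2+2ax}{1+a^2-2ax}=\frac{\operatorname{artanh}\xi}{2a},\qquad\xi=\frac{2xa}{1+a^2}\in(0,1).$$
Next, $B_a=\frac1{2a}(\arg(z-a)-\arg(z+a))$ with arguments in $(0,\pi)$, and $(z-a)\overline{(z+a)}=1-a^2+2iya$ lies in $\mathbb C^+$, so
$$B_a=\frac\Theta{2a},\qquad\Theta=\arg(1-a^2+2iya)\in(0,\pi).$$
Multiplying (10) by $a$ we get the form in which we prove it:
$$\Lambda\Theta+(x^2-\Lambda^2)\frac{\operatorname{artanh}\xi}{2x}\ >\ a\Big(1-\frac{(t-a^2)^2}{N_a}\Big)\qquad(a>0). \tag{11}$$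

**How $\Lambda$ must depend on $t$.** For $t=0$ the condition at $a=0$ forces $\Lambda=y$. But $\Lambda=y$ cannot serve for all $t$: for $t=a^2$ the right side of (11) is $a$, while for $\Lambda=y$ the left side stays bounded as $a\to\infty$. So $\Lambda$ must grow with $t$. We shall use $\Lambda=\sqrt{y^2+t}$ for larger $t$. This formula in turn fails for small $t>0$ when $y<\frac12$: then $\Lambda-y=\frac t{\Lambda+y}>t$ as soon as $\Lambda+y<1$, that is, $t<1-2y$. We therefore split at $t=X$.

## 9. Proposition 1 for $0\le t<X$, with $\Lambda=y$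

Here $t<X=1-2y^2<1$. At $a=0$ the condition $|\Lambda-y|\le t$ holds. Let $a>0$ and let
$$V(a)=y\Theta+X\,\frac{\operatorname{artanh}\xi}{2x}$$
be the left side of (11); recall $x^2-y^2=X$.

**Step 1: the derivative of $V$.** We have
$$\Theta'(a)=\operatorname{Im}\frac{-2a+2iy}{1-a^2+2iya}=\frac{2y(1-a^2)+4ya^2}{N_a}=\frac{2y(1+a^2)}{N_a}.$$
With $\xi'=\frac{2x(1-a^2)}{(1+a^2)^2}$ and $1-\xi^2=\frac{N_a}{(1+a^2)^2}$ we also get $\frac d{da}\operatorname{artanh}\xi=\frac{2x(1-a^2)}{N_a}$. Hence
$$V'=\frac{2y^2(1+a^2)+(1-2y^2)(1-a^2)}{N_a}=\frac{1+(4y^2-1)a^2}{N_a}=1+\frac{a^2(1-a^2)}{N_a},\qquad V(0^+)=0 . \tag{12}$$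
The last equality holds because $N_a+a^2-a^4=1-a^2+4y^2a^2$.

**Step 2: $0<a\le1$.** By (12), $V'>1$ on $(0,1)$, so $V(a)>a$, and $a$ is at least the right side of (11).

**Step 3: $a>1$, removing $t$.** As $0\le t<1<a^2$, we have $(t-a^2)^2\ge(a^2-1)^2$, so the right side of (11) is at most $a\big(1-\frac{(a^2-1)^2}{N_a}\big)=\frac{4y^2a^3}{N_a}$. We must show that
$$E(a)=V(a)-\frac{4y^2a^3}{N_a}>0\qquad(a>1).$$

**Step 4: the shape of $E$.** Put $s=a^2$, $\eta=4y^2$, $N=N_a=s^2-(2-\eta)s+1$. From $\frac{dN}{da}=4a^3-2(2-\eta)a$,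
$$N^2\frac d{da}\frac{a^3}N=3sN-4s^3+2(2-\eta)s^2=s\big(3-(2-\eta)s-s^2\big).$$
With (12),
$$N^2E'=N\big(1+(\eta-1)s\big)-\eta s\big(3-(2-\eta)s-s^2\big).$$
Expanding, $N(1+(\eta-1)s)=(\eta-1)s^3+(3-3\eta+\eta^2)s^2+(2\eta-3)s+1$. Subtracting $3\eta s-(2\eta-\eta^2)s^2-\eta s^3$ gives
$$N^2E'=(2\eta-1)s^3+(3-\eta)s^2-(3+\eta)s+1=(s-1)\big[(2\eta-1)s^2+(2+\eta)s-1\big].$$
The bracket equals $3\eta>0$ at $s=1$. If $2\eta\ge1$, it is increasing on $[1,\infty)$, hence positive there. If $2\eta<1$, it is strictly concave and tends to $-\infty$, so on $[1,\infty)$ it is first positive and then negative. Thus on $[1,\infty)$ the function $E$ is either increasing, or first increasing and then decreasing.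

**Step 5: the two ends.** Since $N_1=4y^2$, $E(1)=V(1)-1>0$ by Step 2. As $a\to\infty$, $\Theta\to\pi$, $\xi\to0$ and $a^3/N_a\to0$, so $E(a)\to\pi y>0$. On an increasing stretch starting at $1$, $E\ge E(1)>0$; on a final decreasing stretch, $E$ is at least its limit $\pi y>0$. So $E>0$ on $[1,\infty)$, which proves (11). $\square$

## 10. Proposition 1 for $t\ge X$, $t\ge0$, with $\Lambda=\sqrt{y^2+t}$

Put $k=t-X\ge0$. Then $\Lambda^2=y^2+X+k=x^2+k$, so $x^2-\Lambda^2=-k$.

**Step 1: $a=0$.** We need $|\Lambda-y|\le t$. We have $\Lambda^2\ge y^2+X=1-y^2=(1-y)(1+y)\ge(1-y)^2$, so $\Lambda+y\ge1$ and $0\le\Lambda-y=\frac t{\Lambda+y}\le t$.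

From now on $a>0$; put $\rho=\sqrt{N_a}$.

**Step 2: remove the $\operatorname{artanh}$.** Its coefficient in (11) is now $-k/(2x)\le0$, so an upper bound is what we need. With $v=\operatorname{artanh}\xi$, $v\le\sinh v=\frac\xi{\sqrt{1-\xi^2}}=\frac{2xa}\rho$. Hence (11) follows from
$$\Lambda\Theta>a\Big(\frac k\rho+1-\frac{(t-a^2)^2}{N_a}\Big). \tag{13}$$

**Step 3: dimensionless variables.** Everything is measured against $\rho$; note that $1-a^2+2iya=\rho e^{i\Theta}$. Set
$$e=\frac k\rho\ge0,\qquad c=\frac{a^2-X}\rho,\qquad S=\sin\Theta=\frac{2ya}\rho>0,\qquad\gamma=\cos\Theta=\frac{1-a^2}\rho .$$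
Since $t-a^2=k-(a^2-X)$, the right side of (13) is $a\,n$ with
$$n=1+e-(e-c)^2 .$$
Two relations tie $c$ to the rest: $c+\gamma=\frac{1-X}\rho=\frac{2y^2}\rho>0$ and $1-c^2=\frac{Y^2}{\rho^2}=\frac{4x^2y^2}{\rho^2}>0$. So $c\in(-\gamma,1)$. For $\Lambda$ we use $4y^2a^2=\rho^2S^2$ and $k=e\rho$:
$$\frac{\Lambda^2}{a^2}=\frac{4y^2(e\rho+x^2)}{\rho^2S^2}=\frac W{S^2},\qquad W:=1-c^2+2e(c+\gamma)>0 .$$
Thus $\Lambda/a=\sqrt W/S$, and (13) is equivalent to
$$\frac n{\sqrt W}<\frac\Theta S . \tag{14}$$

**Step 4: one variable $W$ instead of $c$.** The aim is to see $n/\sqrt W$, for fixed $e$ and $\gamma$, as a function of $W$ alone. Put $q=e(1-2\gamma-e)$ and $M=1+2e\gamma+e^2$. Expanding the squares,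
$$n=W+q,\qquad W=M-(e-c)^2,\qquad M+q=1+e .$$
So $\frac n{\sqrt W}=\varphi(\sqrt W)$ with $\varphi(v)=v+\frac qv$.

**Step 5: the range of $W$.** From $W=M-(e-c)^2$, $0<W\le M$. For fixed $e,\gamma$ the expression $1-c^2+2e(c+\gamma)$ is concave in $c\in[-\gamma,1]$, with value $1-\gamma^2=S^2$ at $c=-\gamma$ and $2e(1+\gamma)$ at $c=1$. So $W\ge W_*:=\min(S^2,\,2e(1+\gamma))$.

**Step 6: only end values matter.** If $q\le0$, then $\varphi$ is increasing on $(0,\infty)$, so $\varphi(\sqrt W)\le\varphi(\sqrt M)$. If $q>0$, then $e>0$, so $W_*>0$, and $\varphi$ is convex on $(0,\infty)$, so $\varphi(\sqrt W)\le\max\{\varphi(\sqrt{W_*}),\varphi(\sqrt M)\}$. Hence it is enough to bound $\varphi(\sqrt M)$, and, when $q>0$, also $\varphi(\sqrt{2e(1+\gamma)})$ and $\varphi(S)$, strictly by $\Theta/S$. We use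
$$\frac\Theta{\sin\Theta}=\frac{\Theta/2}{\sin(\Theta/2)\cos(\Theta/2)}>\frac1{\cos(\Theta/2)},\qquad\cos^2\frac\Theta2=\frac{1+\gamma}2 . \tag{15}$$

**Step 7: the value at $\sqrt M$.** $\varphi(\sqrt M)=\frac{M+q}{\sqrt M}=\frac{1+e}{\sqrt M}$. Since $4e\le(1+e)^2$,
$$M=(1+e)^2-2e(1-\gamma)\ge(1+e)^2\Big(1-\frac{1-\gamma}2\Big)=(1+e)^2\cos^2\frac\Theta2 .$$
So $\varphi(\sqrt M)\le\frac1{\cos(\Theta/2)}<\frac\Theta S$ by (15).

**Step 8: the value at $\sqrt{2e(1+\gamma)}$, when $q>0$.** Here $2e(1+\gamma)+q=3e-e^2$ and $\sqrt{2e(1+\gamma)}=2\sqrt e\cos\frac\Theta2$. So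
$$\varphi\big(\sqrt{2e(1+\gamma)}\big)=\frac{\sqrt e\,(3-e)}{2\cos(\Theta/2)}\le\frac1{\cos(\Theta/2)}<\frac\Theta S .$$
The middle inequality is $\sqrt e(3-e)\le2$, which with $w=\sqrt e$ reads $w^3-3w+2=(w-1)^2(w+2)\ge0$.

**Step 9: the value at $S$, when $q>0$.** Maximizing over $e$,
$$S^2+q=1-\gamma^2+(1-2\gamma)e-e^2\le1-\gamma^2+\frac{(1-2\gamma)^2}4=\frac54-\gamma .$$
Since $q>0$ forces $0<e<1-2\gamma$, we have $\gamma<\frac12$, i.e. $\Theta>\frac\pi3$. The function $\Theta+\cos\Theta$ is nondecreasing, so $\Theta+\gamma\ge\frac\pi3+\frac12>\frac54$. Hence $S^2+q\le\frac54-\gamma<\Theta$ and $\varphi(S)=\frac{S^2+q}S<\frac\Theta S$.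

This proves (14), hence (13) and (11). Sections 9 and 10 cover all $t\ge0$, so Proposition 1 holds, and with it Theorem 2 and Theorem 1. $\blacksquare$

## 11. Free powers, a characterization, and strict monotonicity

For $t\ge1$, $\mu^{\boxplus t}$ denotes the probability measure with Voiculescu transform $t\phi_\mu$; for integers $t$ it is the $t$-fold free convolution. For example $S(0,s)^{\boxplus t}=S(0,ts)$.

**Theorem 3.**
(a) If $\mu$ is s.u. and $t\ge1$, then $\mu^{\boxplus t}$ is s.u.

(b) For a symmetric probability measure $\mu$ the following are equivalent: (i) $\mu$ is s.u.; (ii) $\mu\boxplus\nu$ is s.u. for every s.u. $\nu$; (iii) $\mu^{\boxplus t}$ is s.u. for all $t\ge1$; (iv) $\operatorname{Re}G_\mu>0$, $G_\mu'\ne0$ and (5) hold on $Q$.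

(c) If $\mu,\nu$ are s.u. and both different from $\delta_0$, the density of the absolutely continuous part of $\mu\boxplus\nu$ is not a.e. equal to a positive constant on any nonempty open interval. So on each side of $0$ it is strictly monotone as long as it is positive.

In (c) the exclusion of $\delta_0$ is needed: $u_1\boxplus\delta_0=u_1$.

**Proof of (a).** The case $t=1$ is trivial. Let $t>1$. By Belinschi–Bercovici (Math. Z. 248 (2004)), $\sigma=\mu^{\boxplus t}$ exists, and $G_\sigma=G_\mu\circ\omega$ with an analytic $\omega:\mathbb C^+\to\mathbb C^+$ satisfying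
$$t\,\omega(z)=z+(t-1)F_\sigma(z). \tag{16}$$
*Symmetry.* The relation $\phi_\mu=J\circ\phi_\mu\circ J$ of Section 2 passes to $t\phi_\mu$, so $\sigma$ is symmetric.

*$\omega(Q)\subset Q$.* If $z\in Q$ and $\operatorname{Re}\omega(z)=0$, then $F_\sigma(z)=F_\mu(\omega(z))\in i\mathbb R$, so $\operatorname{Re}z=0$ by (16), a contradiction. So $\operatorname{Re}\omega$ has constant sign on $Q$. Since $F_\sigma(z)/z\to1$ nontangentially, $\omega(z)/z\to\frac{1+(t-1)}t=1$ as well, and the sign is positive. By Lemma 2, $\operatorname{Re}G_\sigma=\operatorname{Re}G_\mu(\omega)>0$ and $\operatorname{Re}F_\sigma>0$ on $Q$.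

*The identity.* From $G_\sigma'=G_\mu'(\omega)\omega'$ and $t\omega'=1-(t-1)G_\sigma'/G_\sigma^2$ we get $G_\sigma'\big(\frac t{G_\mu'(\omega)}+(t-1)F_\sigma^2\big)=1$ on $Q$. So $G_\sigma'\ne0$ and $\frac1{G_\sigma'}=\frac t{G_\mu'(\omega)}+(t-1)F_\sigma^2$. By (16), $(t-1)\operatorname{Im}F_\sigma+\operatorname{Im}z=t\operatorname{Im}\omega$, hence
$$T_\sigma(z)=t\operatorname{Im}\frac1{G_\mu'(\omega)}+2\operatorname{Re}F_\sigma\big((t-1)\operatorname{Im}F_\sigma+\operatorname{Im}z\big)=t\,T_\mu(\omega(z))\le0,$$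
where we used $F_\sigma=1/G_\mu(\omega)$ and Theorem 2. As $\operatorname{Re}F_\sigma>0$, $\operatorname{Im}\frac1{G_\sigma'}<0$, so $\operatorname{Im}G_\sigma'>0$ on $Q$, and Lemma 3 shows that $\sigma$ is s.u. $\square$

**Proof of (b).** (i)⇒(ii) is Theorem 1; (ii)⇒(i) follows by taking $\nu=\delta_0$. (i)⇒(iii) is (a); (iii)⇒(i) follows by taking $t=1$. (i)⇒(iv) is Theorem 2. For (iv)⇒(i): $\operatorname{Re}G_\mu>0$ gives $\operatorname{Re}\frac1{G_\mu}>0$, so (5) gives $\operatorname{Im}\frac1{G_\mu'}<0$, that is, $\operatorname{Im}G_\mu'>0$ on $Q$, and Lemma 3 applies. $\square$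

**Proof of (c).** Let $\sigma=\mu_1\boxplus\mu_2$ with $\mu_1,\mu_2$ s.u. and different from $\delta_0$. Suppose the density of $\sigma$ is a.e. equal to a constant $\kappa>0$ on a nonempty open interval $I$. By symmetry, and after shrinking, take $I=(p,q)\subset(0,\infty)$ bounded. The idea is to let $z$ tend to a point of $I$ in (6): the left side will tend to $0$, while the right side stays away from $0$ by the strictness in Theorem 2.

**Step 1: extend $G$ across $I$.** By Theorem 1 and Lemma 1, $\sigma$ has no singular part away from $0$, so $\sigma|_I=\kappa\,dx$. For $x$ in a compact subset of $I$ at distance $d$ from $\mathbb R\setminus I$,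
$$-\frac1\pi\operatorname{Im}G(x+iy)=\frac\kappa\pi\Big(\arctan\frac{q-x}y+\arctan\frac{x-p}y\Big)+R,\qquad0\le R\le\frac y{\pi d^2}.$$
So $\operatorname{Im}G(x+iy)\to-\pi\kappa$ locally uniformly on $I$ as $y\downarrow0$. By Schwarz reflection applied to $G+i\pi\kappa$, $G$ extends analytically across $I$, with $G=g-i\pi\kappa$ on $I$, $g$ real, and $G'=g'$ real on $I$.

**Step 2: generic points.** $G$ is not constant, since $iyG(iy)\to1$ forces $G(iy)\to0$ while $G\ne0$. So by the identity theorem $g$ is a nonconstant real-analytic function on $I$. Also $g\ge0$ on $I$, because $\operatorname{Re}G>0$ on $Q$. Hence $g>0$ and $g'\ne0$ on $I$ off a discrete set.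

**Step 3: boundary values of $\omega_j$.** The functions $\omega_j$ are nonconstant, since $\omega_j(iy)/(iy)\to1$. Applying Fatou's theorem to the bounded functions $\frac{\omega_j-i}{\omega_j+i}$, and the F. and M. Riesz uniqueness theorem to exclude the boundary value $1$ (that is, $\omega_j=\infty$) outside a null set, we find that $\omega_1,\omega_2$ have finite nontangential limits at a.e. $x\in I$. Fix $x\in I$ with these limits, written $\omega_j(x)$, and with $g(x)>0$, $g'(x)\ne0$. By (1),
$$\operatorname{Im}\omega_1(x)+\operatorname{Im}\omega_2(x)=\operatorname{Im}\frac1{G(x)}=\frac{\pi\kappa}{|G(x)|^2}>0,$$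
so $\omega_i(x)\in\mathbb C^+$ for some $i\in\{1,2\}$. By continuity $G_i(\omega_i(x))=G(x)$, which has real part $g(x)>0$. By Lemma 2, $\omega_i(x)\in Q$.

**Step 4: pass to the limit.** Let $z=x+iy$, $y\downarrow0$, in (6). On the left, $\operatorname{Im}\frac1{G'(z)}\to\operatorname{Im}\frac1{g'(x)}=0$, and $2y\operatorname{Re}F(z)\to0$ because $F(z)\to1/G(x)$. On the right, $T_{\mu_i}(\omega_i(z))\to T_{\mu_i}(\omega_i(x))$, which is strictly negative by Theorem 2 because $\mu_i\ne\delta_0$. The other term is $\le0$ throughout. This is a contradiction.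

So the density is not a.e. equal to a positive constant on any nonempty open interval. Since it is non-increasing on $(0,\infty)$, two equal positive values there would make it constant in between; hence it is strictly decreasing on $(0,\infty)$ as long as it is positive, and by symmetry the corresponding statement holds on $(-\infty,0)$. $\blacksquare$
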